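\title{Properly colored Hamiltonian cycles in regular edge-colored complete graphs}

\begin{abstract}
An edge coloring of the complete graph $K_n$ with $c$ colors is regular if every vertex is incident with the same number $k\ge1$ of edges of each color. We prove that such a coloring contains a properly colored Hamiltonian cycle whenever $c\ge3$, and that for $c=2$, where parity forbids such a cycle, it contains a properly colored cycle through all vertices but one, the omitted vertex being arbitrary. The colors are merged into two groups, red and blue. A degree condition for alternating Hamiltonian cycles in two-colored complete graphs settles the case of even $n$. For odd $n$ a short odd cycle is spliced into a long alternating cycle, and a degree count shows that some splice succeeds.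
\end{abstract}

\section{Introduction}\label{sec:intro}

Let each edge $xy$ of the complete graph $K_n$, with vertex set $V$, receive a color $\chi(xy)\in\{1,\dots,c\}$. A subgraph is \emph{properly colored} if any two of its edges that share a vertex have different colors. The coloring is \emph{regular} if there is an integer $k\ge1$ such that every vertex is incident with exactly $k$ edges of each color, that is, if each \emph{color class} (the spanning subgraph formed by the edges of one color) is $k$-regular. Then $n=ck+1$. A $k$-regular graph on $n$ vertices has $kn/2$ edges, so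
\begin{equation}\label{eq:parity}
n \text{ odd}\ \Longrightarrow\ k\text{ even},\qquad\qquad n\text{ even}\ \Longrightarrow\ c\text{ and }k\text{ odd}.
\end{equation}

A properly colored cycle needs two colors at each of its vertices, so the first obstruction to a Hamiltonian one is imbalance: no properly colored cycle passes through a vertex that sees a single color. Regular colorings are the most balanced ones, and one may ask whether any obstruction survives. For $k=1$ none does, since adjacent edges always differ in color and every Hamiltonian cycle is properly colored. For $c=2$ parity intervenes: a properly colored cycle alternates between the two colors and has even length, while $n=2k+1$ is odd, so length $n-1$ is the most one can hope for. It is reached in the smallest case: on $\mathbb{Z}_5$, with color $1$ on the differences $\pm1$ and color $2$ on the differences $\pm2$, the cycle $1,2,4,3,1$ has colors $1,2,1,2$. A third color removes the parity constraint, as a triangle with three colors shows. This suggests the following conjecture, posed in \cite{source}.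

\begin{quote}
\emph{Every regular $c$-edge-colored complete graph with $c\ge2$ has a properly colored Hamiltonian cycle, unless $c=2$ and $n$ is odd, in which case it has a properly colored cycle of length $n-1$.}
\end{quote}

We prove the conjecture in the following form.

\begin{theorem}\label{thm:main}
Let $K_n$ carry a regular coloring with $c$ colors.
\begin{itemize}
\item[(i)] If $c\ge3$, there is a properly colored Hamiltonian cycle. If moreover $n$ is even, the cycle can be chosen so that its edges alternate between some $(c-1)/2$ of the colors and the remaining $(c+1)/2$ colors.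
\item[(ii)] If $c=2$, then $n$ is odd, there is no properly colored Hamiltonian cycle, and for every vertex $v$ there is a properly colored cycle of length $n-1$ through all vertices except $v$.
\end{itemize}
\end{theorem}

With one color no cycle is properly colored. Hence a regularly colored $K_n$ with $n\ge3$ has a properly colored Hamiltonian cycle if and only if $c\ge3$, and for $c=2$ the maximum length of a properly colored cycle is exactly $n-1$.

The engine of the proof is a statement about two colors, red and blue, with no regularity assumption. A cycle is \emph{alternating} if its edges are alternately red and blue. Its red edges form a perfect matching of its vertex set, and under a bound on the red degrees this necessary condition is sufficient.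

\begin{theorem}\label{thm:two}
Let $N\ge4$ be even, let $K_N$ be colored red and blue, and let $\Delta$ be the maximum red degree.
\begin{itemize}
\item[(a)] If $\Delta\le N/2-1$, then there is an alternating Hamiltonian cycle if and only if the red graph has a perfect matching.
\item[(b)] If $\Delta\le N/2$, the number $N/2$ is even and the red graph has a perfect matching, then there is an alternating Hamiltonian cycle.
\item[(c)] The bound in {\rm(a)} is sharp: if $N/2$ is odd and the red graph is $K_{N/2,N/2}$, then the red graph has a perfect matching but there is no alternating Hamiltonian cycle.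
\end{itemize}
\end{theorem}

Theorem~\ref{thm:two} also covers two regular color classes of different degrees.

\begin{theorem}\label{thm:regtwo}
Let $K_n$ be colored red and blue with both color classes regular and red degree $\rho$, where $1\le\rho\le(n-1)/2$.
\begin{itemize}
\item[(a)] If $n$ is even, there is an alternating Hamiltonian cycle if and only if the red graph has a perfect matching.
\item[(b)] If $n$ is odd, then for each vertex $v$ there is an alternating cycle with vertex set $V\setminus\{v\}$ if and only if the red graph minus $v$ has a perfect matching. In particular there is an alternating cycle of length $n-1$ whenever $3(\rho+1)>n$, and this bound is sharp.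
\end{itemize}
\end{theorem}

\subsection*{The method}
Split the $c$ colors into a set $R$, called red, and a set $B$, called blue. An alternating cycle is properly colored. If $R$ is small enough for the degree bound of Theorem~\ref{thm:two} and large enough for the red graph to have a perfect matching, we are done; this settles even $n$. For odd $n$ a Hamiltonian cycle cannot alternate, so at some vertex $v$ its two edges lie in the same group, and we arrange that they are blue edges of different colors. We set aside a set $U\ni v$ of three or five vertices, cover $V\setminus U$ by an alternating cycle $D$, cut $D$ at one or two edges, and reconnect the pieces through $U$. We call this a \emph{splice}.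

\begin{example}\label{ex:seven}
Take $c=3$, $k=2$, $n=7$, with vertices $v,t,u,x,y,z,w$. Color $1$ is the triangle $vtu$ together with the $4$-cycle $xyzw$, color $2$ is the $7$-cycle $v\,y\,t\,x\,z\,u\,w\,v$, and color $3$ is the $7$-cycle $v\,x\,u\,y\,w\,t\,z\,v$. Let $R=\{1\}$ and $B=\{2,3\}$. The red matching $\{xy,zw,tu\}$ misses only $v$, and the ends of its edge $xy$ are joined to $v$ in two different blue colors: $\chi(vx)=3$, $\chi(vy)=2$. Put $U=\{v,x,y\}$. The other four vertices carry the alternating cycle $D=t\,u\,z\,w\,t$ with colors $1,2,1,3$. Deleting its blue edge $uz$ leaves the path $z\,w\,t\,u$, which begins and ends with a red edge. We close it through the path $x\,y\,v$; this needs $ux$ blue, and $vz$ blue of a color other than $\chi(vy)=2$. Both edges have color $3$, and $v\,z\,w\,t\,u\,x\,y\,v$ has colors $3,1,3,1,3,1,2$. It is a properly colored Hamiltonian cycle that alternates everywhere except at $v$.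

This splice has one chance on $D$, because $z$ is the only vertex of $D$ joined to $v$ in color $3$, and it has one way to fail, because $x$ has one red neighbor on $D$, namely $w$. It succeeds since the blue neighbor of $z$ on $D$ is $u$ and not $w$.
\end{example}

In general, if no properly colored Hamiltonian cycle exists, each available splice fails, and each failure forces an edge between $U$ and $D$ to be red. Regularity bounds the number of such red edges. When blue is much larger than red this is already a contradiction. When the two counts tie, as in the example, every inequality is an equality, the colors between $U$ and $D$ are almost determined, and further splices finish the argument.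

Section~\ref{sec:two} proves Theorem~\ref{thm:two}. Section~\ref{sec:match} supplies the red matchings and proves Theorems~\ref{thm:regtwo} and \ref{thm:main}(ii). Section~\ref{sec:even} treats even $n$, and Sections~\ref{sec:splice}--\ref{sec:three} treat odd $n$.

\section{Matchings and cuts}\label{sec:prelim}

A matching of a graph $G$ is \emph{perfect} if it covers all vertices and \emph{near-perfect} if it misses exactly one. We use two textbook theorems.

\emph{Dirac's theorem.} A graph on $N\ge3$ vertices with minimum degree at least $N/2$ has a Hamiltonian cycle. If $N$ is even, every other edge of the cycle gives a perfect matching.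

\emph{The Tutte--Berge formula.} Let $\mathrm{odd}(H)$ be the number of components of $H$ with an odd number of vertices. A maximum matching of $G$ misses exactly $\max_{S\subseteq V(G)}\bigl(\mathrm{odd}(G-S)-|S|\bigr)$ vertices. Since $\mathrm{odd}(G-S)\equiv|V(G)|-|S|\pmod2$, each difference has the parity of $|V(G)|$. Therefore:
\begin{itemize}
\item[(M0)] if $|V(G)|$ is even and $G$ has no perfect matching, then $\mathrm{odd}(G-S)\ge|S|+2$ for some $S$;
\item[(M1)] if $|V(G)|$ is odd and $G$ has no near-perfect matching, then $\mathrm{odd}(G-S)\ge|S|+3$ for some $S$.
\end{itemize}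

Cycles have at least three vertices, so an alternating cycle $D$ has even length at least $4$. Its two \emph{parity classes} are the two sets of every other vertex. For $d\in D$ let $d^\circ$ and $d^*$ be the neighbors of $d$ on $D$ along its red edge and its blue edge. The maps $d\mapsto d^\circ$ and $d\mapsto d^*$ are involutions of $V(D)$ that exchange the parity classes. We cut $D$ in three ways.
\begin{itemize}
\item[(C1)] Deleting $dd^*$ leaves a path $d\cdots d^*$ whose first and last edges are red.
\item[(C2)] Deleting $dd^\circ$ leaves a path $d\cdots d^\circ$ whose first and last edges are blue.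
\item[(C3)] If $d\ne e$ lie in the same parity class, deleting $dd^*$ and $ee^*$ leaves two paths $d^*\cdots e$ and $e^*\cdots d$ whose first and last edges are red.
\end{itemize}
For (C3), orient $D$ so that $d^*$ follows $d$. Then every vertex in the class of $d$ is followed by its blue partner, so $D$ reads $d,d^*,\dots,e,e^*,\dots,d$. A path in (C3) may be a single red edge. In a displayed cycle, dots always stand for one of these paths.

\section{Alternating cycles in two-colored complete graphs}\label{sec:two}

A red and a blue perfect matching together form disjoint alternating cycles covering all vertices. To prove Theorem~\ref{thm:two} we must find the blue matching and merge the cycles. We first describe when two cycles cannot be merged.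

Let $X$ and $Y$ be disjoint alternating cycles in a red/blue complete graph. We say that $X$ \emph{dominates} $Y$ if the parity classes of $X$ can be named $X_{\mathrm r}$ and $X_{\mathrm b}$ so that all edges inside $X_{\mathrm r}$ and from $X_{\mathrm r}$ to $Y$ are red, and all edges inside $X_{\mathrm b}$ and from $X_{\mathrm b}$ to $Y$ are blue. Domination prevents merging: inside $V(X)\cup V(Y)$, blue edges at $X_{\mathrm r}$ go only to $X_{\mathrm b}$ and red edges at $X_{\mathrm b}$ go only to $X_{\mathrm r}$, so, as $|X_{\mathrm r}|=|X_{\mathrm b}|$, both matchings of an alternating cycle on $V(X)\cup V(Y)$ would match $X_{\mathrm r}$ with $X_{\mathrm b}$ and the cycle could not leave $V(X)$. It is the only obstruction.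

\begin{lemma}\label{lem:dom}
Let $X$ and $Y$ be disjoint alternating cycles in a red/blue complete graph. If no alternating cycle has vertex set $V(X)\cup V(Y)$, then one of $X,Y$ dominates the other.
\end{lemma}

\begin{proof}
Write $X=x_1\cdots x_{2p}$ and $Y=y_1\cdots y_{2q}$ with $x_{2i-1}x_{2i}$ and $y_{2j-1}y_{2j}$ red and indices read cyclically. Let $f(i,j)=1$ if $x_iy_j$ is red and $f(i,j)=0$ otherwise.

\emph{Step 1: one cut in each cycle.} If $xy$ and $x^\circ y^\circ$ are both red, with $x\in X$ and $y\in Y$, they join the two paths given by (C2) into an alternating cycle on $V(X)\cup V(Y)$. So at most one of these two edges is red. The map $xy\mapsto x^\circ y^\circ$ pairs up the $X$--$Y$ edges, so at most half of them are red. By (C1), at most one of $xy$, $x^*y^*$ is blue, so at most half are blue. Hence exactly half are red, and each pair $\{xy,x^\circ y^\circ\}$ and each pair $\{xy,x^*y^*\}$ has one edge of each color. The vertex $x_{i+1}$ is the red partner of $x_i$ for odd $i$ and the blue partner for even $i$; the partner of $y_j$ of the same color is $y_{j+1}$ if $i\equiv j\pmod 2$ and $y_{j-1}$ otherwise. Thus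
\begin{equation}\label{eq:diag}
\begin{aligned}
f(i+1,j+1)&=1-f(i,j)&&\text{if }i\equiv j\pmod 2,\\
f(i+1,j-1)&=1-f(i,j)&&\text{if }i\not\equiv j\pmod 2.
\end{aligned}
\end{equation}

\emph{Step 2: two cuts in each cycle.} By \eqref{eq:diag}, $f$ is determined by the values $f(1,j)$, and we show that these depend only on the parity of $j$. For odd $j$ put $\varphi(j)=f(1,j)$; two applications of \eqref{eq:diag} give $f(3,j)=\varphi(j-2)$. Suppose $\varphi$ is not constant. Going around the odd indices cyclically, $\varphi$ drops somewhere and rises somewhere: there are odd $g\neq h$ with $\varphi(h-2)=1$, $\varphi(h)=0$ and $\varphi(g-2)=0$, $\varphi(g)=1$. Then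
\begin{align*}
f(2,h+1)&=1-\varphi(h)=1, & f(1,g)&=\varphi(g)=1,\\
f(3,h)&=\varphi(h-2)=1, & f(4,g+1)&=1-\varphi(g-2)=1.
\end{align*}
Delete the red edges $x_1x_2$, $x_3x_4$, $y_hy_{h+1}$, $y_gy_{g+1}$. The remaining paths $x_2x_3$, $x_4\cdots x_{2p}x_1$, $y_{h+1}\cdots y_g$ and $y_{g+1}\cdots y_h$ begin and end with blue edges, and the four red edges just found join them into the alternating cycle
\[
x_3x_2\;\;y_{h+1}\cdots y_g\;\;x_1x_{2p}\cdots x_4\;\;y_{g+1}\cdots y_h\;\;x_3
\]
on $V(X)\cup V(Y)$, a contradiction. So $f(1,j)=F$ for all odd $j$. The relabeling $y_j\mapsto y_{2q+1-j}$ preserves the convention on red edges and exchanges odd and even indices, so also $f(1,j)=G$ for all even $j$. Following the diagonals \eqref{eq:diag} from the row $i=1$, we get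
\[
\begin{array}{c|cc}
f(i,j)& j\text{ odd}& j\text{ even}\\ \hline
i\text{ odd}&F&G\\
i\text{ even}&1-G&1-F
\end{array}
\]
If $F=G$, the rows are constant: one parity class of $X$ is entirely red to $Y$ and the other is entirely blue to $Y$. If $F\ne G$, the columns are constant, and the same holds with $X$ and $Y$ exchanged.

\emph{Step 3: the cliques.} Say $X_{\mathrm r}$ is red to $Y$ and $X_{\mathrm b}$ is blue to $Y$. Suppose $u,w\in X_{\mathrm r}$ and $uw$ is blue. By (C3) applied to $X$, the path $u^*\cdots w\,u\cdots w^*$ alternates, covers $V(X)$, and begins and ends with a red edge; its ends lie in $X_{\mathrm b}$. For any $y\in Y$ the blue edges $u^*y$ and $w^*y^*$ join it to the path $y\cdots y^*$ of (C1), a contradiction. So $X_{\mathrm r}$ is a red clique, and exchanging the colors shows that $X_{\mathrm b}$ is a blue clique.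
\end{proof}

The blue matching comes from the next lemma, in which $Q$ plays the role of the red graph.

\begin{lemma}\label{lem:compl}
Let $Q$ be a graph on $N\ge4$ vertices, $N$ even, with a perfect matching and maximum degree $\Delta$. If $\Delta\le N/2-1$, or if $\Delta\le N/2$ and $N/2$ is even, then the complement $\overline Q$ has a perfect matching.
\end{lemma}

\begin{proof}
If $\Delta\le N/2-1$, then $\overline Q$ has minimum degree at least $N/2$ and Dirac's theorem applies. Let $\Delta\le N/2$ with $N/2$ even, so that $\overline Q$ has minimum degree at least $N/2-1$. Suppose $\overline Q$ has no perfect matching, take $S$ as in (M0), and let $s=|S|$.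

If $s=0$, then $\overline Q$ has at least two odd components. Every component has at least $N/2$ vertices, so there are exactly two, both of the even order $N/2$, a contradiction.

Let $s\ge1$ and $i=N/2-s$; from $s+(s+2)\le N$ we get $i\ge1$. A vertex in a component of $\overline Q-S$ of order $j$ has degree at most $j-1+s$, so $j\ge i$. Hence $N\ge s+(s+2)i$, which with $s=N/2-i$ reads
\[
0\ \ge\ i\,(N/2-i+1)-N/2=(i-1)(N/2-i)=(i-1)s .
\]
So $i=1$ and $s=N/2-1$, and the $N/2+1$ vertices outside $S$ form at least $N/2+1$ components, all of them single vertices. They form a clique of $Q$, which is a component of $Q$ because $\Delta\le N/2$. Its order $N/2+1$ is odd, contradicting the perfect matching of $Q$.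
\end{proof}

Both hypotheses at $\Delta=N/2$ are needed. For odd $N/2$ take $Q=K_{N/2,N/2}$, whose complement is two odd cliques. Without a perfect matching in $Q$, take $K_{N/2+1}$ with isolated vertices added, whose complement has $N/2+1$ independent vertices.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Necessity in (a) was noted before the theorem. In (c) the blue graph consists of two cliques of odd order and has no perfect matching. It remains to find the cycle under the hypotheses of (a) or (b) when the red graph has a perfect matching.

By Lemma~\ref{lem:compl} the vertex set can be covered by disjoint alternating cycles. Choose such cycles $C_1,\dots,C_t$ with $t$ minimum, and let $|C_i|=2p_i$, so $p_i\ge2$ and $\sum p_i=N/2$. Suppose $t\ge2$. By minimality, Lemma~\ref{lem:dom} applies to every pair. Say $C_1$ dominates $C_2$ with red class $A$, and let $u\in A$; we count red edges at $u$. There are $p_1-1$ inside $A$ and $2p_2$ to $C_2$. Let $l\ge3$. If $C_l$ dominates $C_1$, then $u$ is red to the $p_l$ vertices of the red class of $C_l$. If $C_1$ dominates $C_l$, its red class is again $A$, since the other parity class is a blue clique on $p_1\ge2$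 vertices; so $u$ is red to all of $C_l$. The red degree of $u$ is therefore at least
\[
(p_1-1)+2p_2+\sum_{l\ge3}p_l=N/2-1+p_2\ge N/2+1,
\]
a contradiction. So $t=1$.
\end{proof}

For odd $n$ the red degree will be even, and the theorem takes a convenient form.

\begin{corollary}\label{cor:even}
Let $N\ge4$ be even and let $\rho\le N/2$ be even. If $K_N$ is colored red and blue, all red degrees are at most $\rho$ and the red graph has a perfect matching, then there is an alternating Hamiltonian cycle.
\end{corollary}

\begin{proof}
If $\rho\le N/2-1$ use Theorem~\ref{thm:two}(a). Otherwise $N/2=\rho$ is even and (b) applies.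
\end{proof}

\section{Matchings in regular graphs, and the case of two colors}\label{sec:match}

The red graphs that we use are regular of degree roughly between $n/4$ and $n/2$. In this range a matching can only be obstructed by components of odd order.

\begin{lemma}\label{lem:match}
Let $G$ be an $r$-regular graph on $n$ vertices, $r\ge1$.
\begin{itemize}
\item[(a)] If $n$ is even and $n<3(r+1)$, then $G$ has a perfect matching, or $G$ has exactly two components, both of odd order.
\item[(b)] If $n$ is odd and $n<4(r+1)$, then $G$ has a near-perfect matching, or $G$ has exactly three components, all of odd order. If $n<3(r+1)$, the first alternative holds.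
\item[(c)] If $n=2r+1$, then $G-v$ has a perfect matching for every vertex $v$.
\end{itemize}
\end{lemma}

\begin{proof}
Every component of $G$ has at least $r+1$ vertices. Let $S\subseteq V(G)$, $s=|S|$, $q=\mathrm{odd}(G-S)$. Call a component of $G-S$ \emph{small} if it has $j\le r$ vertices and \emph{large} otherwise. Each vertex of a small component has at least $r-j+1$ neighbors in $S$, and $j(r-j+1)-r=(j-1)(r-j)\ge0$, so the component sends at least $r$ edges to $S$. At most $rs$ edges leave $S$. Hence there are at most $s$ small components, and if there are exactly $s$, they use all edges at $S$ and every large component is a component of $G$.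

Suppose $q\ge s+m$ and $n<(m+1)(r+1)$ for some $m\geq 1$. There are at most $m$ large components, so there are exactly $s$ small and $m$ large ones, all odd, and the large ones are components of $G$. If any vertex lay outside the large components, these vertices would form a union of components of $G$, with at least $r+1$ vertices, giving $n\ge(m+1)(r+1)$. So $S=\emptyset$ and $G$ consists of $m$ odd components.

Part (a) is the case $m=2$, by (M0). Part (b) is the case $m=3$, by (M1); three components need $3(r+1)$ vertices. For (c), if $G-v$ has no perfect matching, (M0) gives $S'\subseteq V(G)\setminus\{v\}$ such that $S=S'\cup\{v\}$ satisfies $q\ge|S'|+2=s+1$. The case $m=1$ gives $S=\emptyset$, although $v\in S$.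
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:regtwo}]
In both parts the red edges of the cycle give the matching, so only sufficiency needs proof. (a) Since $n$ is even, $\rho\le n/2-1$ and $n\ge4$; apply Theorem~\ref{thm:two}(a). (b) Since $n$ is odd, $\rho$ is even, so $N=n-1\ge2\rho\ge4$; apply Corollary~\ref{cor:even} to $V\setminus\{v\}$. If $3(\rho+1)>n$, Lemma~\ref{lem:match}(b) gives a near-perfect red matching, and we omit the vertex that it misses. For sharpness let $\rho\ge2$ be even, $n=3(\rho+1)$, and let the red graph be three disjoint copies of $K_{\rho+1}$; its complement is regular. Every red matching misses a vertex in each of the three odd cliques, so there is no alternating cycle of length $n-1$.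
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Here $n=2k+1$ is odd, and properly colored cycles have even length. Let color $1$ be red. By Lemma~\ref{lem:match}(c) the red graph minus $v$ has a perfect matching, and Theorem~\ref{thm:regtwo}(b) with $\rho=k$ gives the cycle.
\end{proof}

From now on $c\ge3$. We write $N_i(v)=\{u:\chi(uv)=i\}$, so $|N_i(v)|=k$, and for a set $R$ of colors $G_R$ is the graph of the edges with color in $R$; it is $|R|k$-regular.

\section{Even order}\label{sec:even}

Let $n$ be even. By \eqref{eq:parity}, $k$ is odd and $c=2a+1$ with $a\ge1$. Let $R$ be a set of $a$ colors and $\rho=ak$. From $n=2ak+k+1$ we get $\rho\le n/2-1$ and $3(\rho+1)>n$. If $G_R$ has a perfect matching, Theorem~\ref{thm:two}(a) gives a Hamiltonian cycle alternating between $R$ and the other $a+1$ colors, as claimed in Theorem~\ref{thm:main}(i). Otherwise, by Lemma~\ref{lem:match}(a), $G_R$ consists of two components of odd order; then $\rho=ak$ is even, so $a$ is even and $c\ge5$.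

We show that this cannot happen for both $R_1=\{1,\dots,a\}$ and $R_2=\{a+1,\dots,2a\}$. Suppose it does, with components $A,A'$ of $G_{R_1}$ and $E,E'$ of $G_{R_2}$, each of order at least $ak+1$. An edge that joins $A$ to $A'$ and also $E$ to $E'$ has color $c$. Thus $A\cap E$ is completely joined to $A'\cap E'$ in color $c$, and $A\cap E'$ to $A'\cap E$. If all four intersections are nonempty, each lies in $N_c(u)$ for some $u$ and has at most $k$ vertices, so $n\le4k<5k+1\le n$. If one is empty, we name the components so that $A\cap E=\emptyset$. Then $A=A\cap E'$ and $E=A'\cap E$ are completely joined in color $c$, so $|A|\le k<ak+1$. Both cases are contradictory, and Theorem~\ref{thm:main}(i) holds for even $n$.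

\section{Odd order: splicing along a near-perfect red matching}\label{sec:splice}

Let $n$ be odd, so $k\ge2$ is even. In this section the colors are split into $R$ (red) and $B$ (blue) with $|R|=a\ge1$ and $|B|=b\ge a+1$, and $\rho=ak$ is the red degree. For a color $\alpha$ we write $B-\alpha$ for $B\setminus\{\alpha\}$. The long cycle comes from the following lemma.

\begin{lemma}\label{lem:cover}
Let $U\subseteq V$ have odd size, with $n-|U|\ge4$ and $(b-a)k\ge|U|-1$. If $G_R-U$ has a perfect matching, there is an alternating cycle $D$ with vertex set $V\setminus U$.
\end{lemma}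

\begin{proof}
With $N=n-|U|=(a+b)k+1-|U|$, the inequality $(b-a)k\ge|U|-1$ says $\rho\le N/2$. As $\rho$ is even, Corollary~\ref{cor:even} applies.
\end{proof}

Let $M$ be a near-perfect matching of $G_R$ missing $v$. The sets $U$ to which the lemma applies at once consist of $v$ and some edges of $M$. The smallest is a triangle $vxy$ with $xy\in M$, and we want two different blue colors at $v$. So call $xy\in M$ \emph{good} if $\chi(vx)$ and $\chi(vy)$ are distinct colors in $B$.

\subsection*{A good edge}

\begin{lemma}\label{lem:good}
If a near-perfect matching $M$ of $G_R$ has a good edge, there is a properly colored Hamiltonian cycle.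
\end{lemma}

\begin{proof}
Let $M$ miss $v$, let $xy\in M$ be good, and put $\alpha=\chi(vx)$, $\gamma=\chi(vy)$. Since $(b-a)k\ge2$ and $n\ge7$, Lemma~\ref{lem:cover} gives an alternating cycle $D$ on $V\setminus\{v,x,y\}$. Suppose there is no properly colored Hamiltonian cycle. Then the following hold for all $d,e\in D$, because otherwise the cycle in parentheses would be one (Figure~\ref{fig:splice}).
\begin{itemize}
\item[(S1)] If $\chi(vd^*)\in B-\gamma$, then $xd$ is red ($v\,d^*\cdots d\,x\,y\,v$). If $\chi(vd^*)\in B-\alpha$, then $yd$ is red ($v\,d^*\cdots d\,y\,x\,v$).
\item[(S2)] The edges $xd$ and $yd^\circ$ are not both red ($x\,d\cdots d^\circ\,y\,v\,x$).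
\item[(S3)] If $d,e$ lie in the same parity class and $\chi(vd^*),\chi(ve^*)$ are distinct colors in $B$, then $xe$ and $yd$ are not both blue ($v\,d^*\cdots e\,x\,y\,d\cdots e^*\,v$).
\item[(S4)] If $\chi(xd)\in B-\alpha$, then $\chi(yd^*)\notin B-\gamma$ ($x\,d\cdots d^*\,y\,v\,x$).
\end{itemize}

\emph{Step 1: the red neighbors of $x$ and $y$.} The vertex $x$ has exactly $ak-1$ red neighbors on $D$, since $xy$ is red and $xv$ is blue. Of the $(b-1)k$ edges at $v$ with color in $B-\gamma$, one is $vx$ and the others go to $D$. So (S1) gives $(b-1)k-1\le ak-1$. Hence $b=a+1$, and the red neighbors of $x$ on $D$ are exactly the vertices $d$ with $\chi(vd^*)\in B-\gamma$; the same holds for $y$ with $B-\alpha$. Partition $V(D)$ into $P,Q,Z,T$ according as $\chi(vd^*)$ is $\alpha$, is $\gamma$, is another color of $B$, or is in $R$. Then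
\[
|P|=|Q|=k-1\ge1,\qquad|Z|=(a-1)k,\qquad|T|=ak,
\]
and the red neighbors on $D$ are $P\cup Z$ for $x$ and $Q\cup Z$ for $y$. Put $W=P\cup Q\cup Z$.

\emph{Step 2: $k=2$.} If $d\in P$ and $e\in Q$, then $xe$ and $yd$ are blue, so by (S3) they lie in different parity classes. Thus $P$ lies in one parity class and $Q$ in the other. We claim that $d^\circ\in T$ for every $d\in W$. By (S2), $d\in P\cup Z$ implies $d^\circ\notin Q\cup Z$, and, applying (S2) to $d^\circ$, $d\in Q\cup Z$ implies $d^\circ\notin P\cup Z$. For $d\in Z$ this is the claim. For $d\in P$ we also have $d^\circ\notin P$ by parity, and for $d\in Q$ we have $d^\circ\notin Q$. So $|W|\le|T|$, that is, $2(k-1)+(a-1)k\le ak$, and $k\le2$.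

\emph{Step 3: the case $k=2$.} Now $P=\{p\}$, $Q=\{q\}$, $|W|=|T|=2a$, and the count is tight once more. We show with (S4) that blue partners of vertices of $W$ also lie in $T$. Let
\[
X=\{d\in D:\chi(xd)\in B-\alpha\}\subseteq\{q\}\cup T,\qquad Y=\{d\in D:\chi(yd)\in B-\gamma\}\subseteq\{p\}\cup T.
\]
All edges at $x$ with color in $B-\alpha$ go to $D$, so $|X|=(b-1)k=2a$, and $|Y|=2a$ for the same reason. By (S4) the sets $\{d^*:d\in X\}$ and $Y$ are disjoint, so they partition the $4a$ vertices of $D$: for each $d$, exactly one of $d\in X$ and $d^*\in Y$ holds. For $d\in P\cup Z$ we have $d\notin X$, so $d^*\in\{p\}\cup T$. This gives $p^*\in T$, and then $z^*\in T$ for $z\in Z$, since $z^*=p$ would mean $p^*=z\notin T$. As $q\notin Y$, we have $q^*\in X$, so $q^*\in T$. Together with Step 2, no two vertices of $W$ are adjacent on $D$. Since $W$ contains half of the vertices of $D$, it is a parity class. But it contains $p$ and $q$, which lie in different parity classes.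
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,vx/.style={circle,fill,inner sep=1.3pt}]
\draw[line width=1.6pt,gray!60] (65:1.3) arc (65:-245:1.3);
\node[vx,label=below:$d^*$] (ds) at (65:1.3) {};
\node[vx,label=below:$d$] (d) at (115:1.3) {};
\node[vx,label=right:$v$] (v) at (1.1,2) {};
\node[vx,label=left:$x$] (x) at (-1.1,2) {};
\node[vx,label=above:$y$] (y) at (0,2.5) {};
\draw[dotted] (d)--(ds);
\draw[thick,dashed] (v)--(ds) (d)--(x) (y)--(v);
\draw[thick] (x)--(y);
\begin{scope}[shift={(5,0.5)}]
\draw[line width=1.6pt,gray!60] (70:1.6) arc (70:-70:1.6);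
\draw[line width=1.6pt,gray!60] (110:1.6) arc (110:250:1.6);
\node[vx,label=above:$d$] (a) at (110:1.6) {};
\node[vx,label=above:$d^*$] (as) at (70:1.6) {};
\node[vx,label=below:$e$] (e) at (-70:1.6) {};
\node[vx,label=below:$e^*$] (es) at (-110:1.6) {};
\node[vx,label=right:$v$] (w) at (0.9,0.35) {};
\node[vx,label=right:$x$] (s) at (0.55,-0.75) {};
\node[vx,label=left:$y$] (t) at (-0.5,0.5) {};
\draw[dotted] (a)--(as) (e)--(es);
\draw[thick,dashed] (w)--(as) (w)--(es) (e)--(s) (t)--(a);
\draw[thick] (s)--(t);
\end{scope}
\end{tikzpicture}
\caption{Splicing three vertices $v,x,y$ into an alternating cycle with one cut (left) or two cuts (right). Gray arcs are the paths left after deleting the dotted blue edges; they begin and end with red edges. The solid edge $xy$ is red and dashed edges are blue. The new cycle is properly colored when the two blue edges at $v$ have different colors.}\label{fig:splice}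
\end{figure}

\subsection*{No good edge}
Good edges need not exist; Section~\ref{sec:choice} meets a coloring of $K_7$ in which the near-perfect matchings of color $1$ have none. The next candidate for $U$ is $v$ with two edges $xx',yy'$ of $M$, forming a pentagon $v\,x\,x'\,y'\,y\,v$ that alternates except at $v$. Lemma~\ref{lem:cover} then asks for $(b-a)k\ge4$, which, as $k$ is even, means $b\ge a+2$, or $b=a+1$ and $k\ge4$.

\begin{proposition}\label{prop:near}
If $G_R$ has a near-perfect matching and $(b-a)k\ge4$, there is a properly colored Hamiltonian cycle.
\end{proposition}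

\begin{proof}
Suppose there is none. By Lemma~\ref{lem:good}, no near-perfect matching of $G_R$ has a good edge. Let $M$ be any such matching, missing $v$; Steps 1--3 hold for every choice of $M$. Let $x'$ denote the partner of $x$ in $M$, let $I$ be the set of red neighbors of $v$, so $|I|=ak$, and let $J=V\setminus(I\cup\{v\})$ be the set of its blue neighbors. The absence of good edges says
\begin{equation}\label{eq:nogood}
x\in N_\alpha(v),\ \alpha\in B\quad\Longrightarrow\quad x'\in N_\alpha(v)\cup I .
\end{equation}
In particular, if $x\in N_\alpha(v)$ and $y\in J\setminus N_\alpha(v)$, then $xx'$ and $yy'$ are different edges of $M$. Call $(x,y)$ a \emph{pentagon} if $\chi(vx)\ne\chi(vy)$ are in $B$ and $x'y'$ is blue.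

\emph{Step 1: a pentagon exists.} Take $\alpha\in B$ and $x\in N_\alpha(v)$. If no $(x,y)$ is a pentagon, $x'$ is red to $x$ and to the $(b-1)k$ vertices $y'$ with $y\in J\setminus N_\alpha(v)$, so $ak\ge(b-1)k+1$, which contradicts $b\ge a+1$.

\emph{Step 2: counting at a pentagon.} Let $(x,y)$ be a pentagon, $\alpha=\chi(vx)$, $\gamma=\chi(vy)$, $U=\{v,x,x',y',y\}$. The hypothesis gives $n\ge9$, since either $c\ge4$ or $k\ge4$. So Lemma~\ref{lem:cover} gives an alternating cycle $D$ on $V\setminus U$, and for all $d\in D$:
\begin{itemize}
\item[(S5)] If $\chi(vd^*)\in B-\gamma$, then $xd$ is red ($v\,d^*\cdots d\,x\,x'\,y'\,y\,v$). If $\chi(vd^*)\in B-\alpha$, then $yd$ is red ($v\,d^*\cdots d\,y\,y'\,x'\,x\,v$).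
\item[(S6)] The edges $x'd$ and $y'd^*$ are not both blue ($v\,x\,x'\,d\cdots d^*\,y'\,y\,v$).
\end{itemize}
Each of $x,x',y,y'$ has a red edge in $M$, hence at most $ak-1$ red edges to $D$. By (S6), $x'$ and $y'$ together have at least $|D|=(a+b)k-4$. By \eqref{eq:nogood}, the edges from $v$ into $U$ with color in $B-\gamma$ are $vx$ and, if $\chi(vx')=\alpha$, also $vx'$; those with color in $B-\alpha$ are $vy$ and, if $\chi(vy')=\gamma$, also $vy'$. Let $\tau\le2$ be the number of these two conditions that hold. By (S5), $x$ and $y$ together have at least $2(b-1)k-2-\tau$ red edges to $D$. Therefore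
\[
4ak-4\ \ge\ (a+b)k-4+2(b-1)k-2-\tau,\qquad\text{that is,}\qquad(3b-3a-2)k\le2+\tau\le4 .
\]
If $b\ge a+2$ this gives $4k\le4$, which is false. So $b=a+1$ and $k\le4$; by hypothesis $k=4$, and equality holds throughout. Equality means $\tau=2$ and that $x,x',y,y'$ each have exactly $ak-1$ red edges to $D$:
\begin{itemize}
\item[(E)] for every pentagon $(x,y)$ we have $\chi(vx')=\chi(vx)$ and $\chi(vy')=\chi(vy)$, and $xx',yy'$ are the only red edges inside $\{v,x,x',y',y\}$.
\end{itemize}

\emph{Step 3: the neighborhoods of $v$.} Now $k=4$, $b=a+1$, $\rho=4a$. First, \emph{$M$ maps each $N_\alpha(v)$, $\alpha\in B$, to itself, and hence maps $I$ to itself.} Otherwise some $x\in N_\alpha(v)$ has $x'\in I$. Then $x'$ is red to $x$ and $v$, so it is red to at most $4a-2$ of the $(b-1)k=4a$ vertices $y'$ with $y\in J\setminus N_\alpha(v)$. So some $(x,y)$ is a pentagon, and (E) gives $\chi(vx')=\alpha$, a contradiction.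

Second, \emph{all edges between $N_\alpha(v)$ and $N_\gamma(v)$ are blue for $\alpha\neq\gamma$ in $B$.} Take edges $xx',yy'\in M$ inside $N_\alpha(v)$ and $N_\gamma(v)$. If one of the four edges between them is blue, name the vertices so that it is $x'y'$; then (E) makes all four blue. If all four are red, replacing $xx',yy'$ by $xy,x'y'$ gives a near-perfect matching missing $v$ with the good edge $xy$, which is excluded.

\emph{Step 4: counting red edges between $I$ and $J$.} A vertex of $N_\alpha(v)$ has at most $3$ red neighbors in $J$, so at least $4a-3$ in $I$. A vertex $u\in I$ is red to $v$ and to $u'\in I$, so it has at most $4a-2$ red neighbors in $J$. Hence $4(a+1)(4a-3)\le4a(4a-2)$, which simplifies to $a\le1$. So $a=1$, both sides equal $8$, each $N_\alpha(v)$ with $\alpha\in B$ is a red $K_4$, and each $u\in I$ has exactly two red neighbors in $J$.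

Take $u\in I$, $w=u'$, and a red neighbor $z\in N_\alpha(v)$ of $u$. For any of the three other vertices $z_1$ of $N_\alpha(v)$, replace the two edges of $M$ inside $N_\alpha(v)$ by the perfect matching of this red $K_4$ that contains $zz_1$, and replace $uw$ by the red edge $vw$. The result is a near-perfect matching of $G_R$ missing $u$. By Step 3 it maps the red neighborhood of $u$ to itself, so $uz_1$ is red. Thus $u$ has four red neighbors in $J$, a contradiction.
\end{proof}

\section{Odd order: choosing the red colors}\label{sec:choice}

Proposition~\ref{prop:near} wants few red colors and Lemma~\ref{lem:match}(b) wants many. If $3a\ge c$, then $3(ak+1)\ge ck+3>n$ and $G_R$ has a near-perfect matching. The condition $(b-a)k\ge4$ holds if $c-2a\ge2$, or if $c-2a=1$ and $k\ge4$.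

\emph{The cases $c=6$ and $c\ge8$.} Take $a=\lceil c/3\rceil$. For $c=6,8,9$ we have $a=2,3,3$ and $c-2a=2,2,3$. For $c\ge10$ we have $a\le(c+2)/3$, so $c-2a\ge(c-4)/3\ge2$.

\emph{The cases $c=3,5,7$ with $k\ge4$.} Take $a=(c-1)/2$; then $3a\ge c$ and $c-2a=1$.

There remain $c=3,5,7$ with $k=2$, and $c=4$ with any even $k$.

\emph{The case $c=7$, $k=2$, $n=15$.} Take $a=2$, $b=5$. The graph $G_R$ is $4$-regular and $15<20$, so by Lemma~\ref{lem:match}(b), if it has no near-perfect matching it has three components, each of order at least $5$, and so consists of three copies of $K_5$. Suppose this happens for $R=\{1,2\}$ and for $R=\{1,3\}$. Color $1$ restricted to each $K_5$ is a $2$-regular graph on five vertices, which is a $5$-cycle. So in both cases the vertex sets of the copies of $K_5$ are those of the components of color $1$, and the edges inside them have colors in $\{1,2\}\cap\{1,3\}=\{1\}$. This is impossible, as color $1$ has degree $2$. So Proposition~\ref{prop:near} applies to one of the two sets.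

\emph{The case $c=3$, $k=2$, $n=7$.} Take $R=\{1\}$, $B=\{2,3\}$. Here $(b-a)k=2$, so only Lemma~\ref{lem:good} is available. Color $1$ is $2$-regular on seven vertices, so it is $C_3\cup C_4$ or $C_7$.

In the first case, which includes Example~\ref{ex:seven}, let $v,t,u$ be the triangle. The four edges from $v$ to the $4$-cycle are two of color $2$ and two of color $3$, so some edge of the $4$-cycle has ends joined to $v$ in different colors. The perfect matching of the $4$-cycle through this edge, with $tu$, is a near-perfect matching with a good edge.

In the second case label the vertices by $\mathbb{Z}_7$ along the cycle. For each $i$ the red matching $\{i+1,i+2\}$, $\{i+3,i+4\}$, $\{i+5,i+6\}$ misses $i$. If one of these seven matchings has a good edge, we are done. Otherwise $\chi(i,i+3)=\chi(i,i+4)$ for all $i$, since both colors are in $B$. With $e_i=\chi(i,i+3)$ we have $\chi(i,i+4)=\chi(i+4,i+7)=e_{i+4}$, so $e_i=e_{i+4}$, and all $e_i$ are equal because $4$ generates $\mathbb{Z}_7$. Say the seven edges of difference $\pm3$ have color $3$. They exhaust this color, so the edges of difference $\pm2$ have color $2$. The cycle $0,1,3,2,5,6,4,0$ has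 colors $1,2,1,3,1,2,3$ and is properly colored.

\section{Odd order: three odd components}\label{sec:three}

Two cases are left: $c=5$, $k=2$, and $c=4$. If some color class has a near-perfect matching, Proposition~\ref{prop:near} applies with $a=1$ and $b=c-1\ge3$. So we may assume that none has. In both cases $n<4(k+1)$, so by Lemma~\ref{lem:match}(b) \emph{every color class has exactly three components, all of odd order}. Let red be color $1$, with components $A_1,A_2,A_3$, and let all other colors be blue. For the red graph minus $U$ to have a perfect matching, $U$ must meet each $A_i$. The smallest choice is a \emph{transversal triangle}, with one vertex in each $A_i$. Its edges are blue, so it is properly colored only if it is \emph{rainbow}, meaning that its three colors are distinct.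

\subsection*{Five colors, $k=2$}
Here $n=11$, and three odd orders at least $3$ with sum $11$ are $3,3,5$; so color $1$ is $C_3\cup C_3\cup C_5$ and there are $45$ transversal triangles. One that is not rainbow has two edges of the same color $g$ at some vertex $w$. If $w$ sends $x_g$ and $y_g$ edges of color $g$ to the two other components, then $x_g+y_g\le2$, so $x_gy_g\le1$. One of these components has three vertices, so $x_gy_g\neq0$ for at most three colors $g$. Hence at most $11\cdot3=33<45$ transversal triangles are not rainbow.

Let $u_1u_2u_3$ be a rainbow one. On the other $8$ vertices the red graph consists of two edges and a path on four vertices; it has a perfect matching and maximum degree $2$, so Theorem~\ref{thm:two}(a) gives an alternating cycle $D$ on them. Let $g_i=\chi(u_iu_3)$ for $i=1,2$. The vertex $u_i$ has four edges with color in $\{1,g_i\}$, one of which is $u_iu_3$. So at most three $d\in D$ have $\chi(u_1d)\in\{1,g_1\}$, and at most three have $\chi(u_2d^*)\in\{1,g_2\}$. Since $8>6$, some $d$ has neither, and $u_1\,d\cdots d^*\,u_2\,u_3\,u_1$ is a properly colored Hamiltonian cycle.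

\subsection*{Four colors: a rainbow triangle}
Now $c=4$ and $n=4k+1$. Each component of each color has order at least $k+1$, hence at most $4k+1-2(k+1)=2k-1$. The plan is the same, but both steps are harder. For the first, note that a transversal triangle with two edges of different colors $g,h$ at $u$ that is not rainbow has a third edge of color $g$ or $h$, and this puts one more vertex into the component of $u$ in that color. Too many such triangles make the components too large.

\begin{lemma}\label{lem:rainbow}
There is a rainbow transversal triangle.
\end{lemma}

\begin{proof}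
Let $\mathcal C_h(u)$ be the vertex set of the component of color $h$ containing $u$, and let $\varepsilon_h(u)=|\mathcal C_h(u)|-1-k$. This is the number of vertices $t\in\mathcal C_h(u)\setminus\{u\}$ with $\chi(ut)\ne h$; call such a pair $(t,h)$ an \emph{excess pair} at $u$.

\emph{Upper bound.} Fix $h$, and let its components have orders $k+1+\eta_i$ for $i=1,2,3$, with $\eta_i\ge0$ and $\sum\eta_i=k-2$. Then $\sum_u\varepsilon_h(u)=\sum_i(k+1+\eta_i)\eta_i\le(2k-1)(k-2)$, and so
\begin{equation}\label{eq:upper}
\sum_{u\in V}\sum_{h=1}^4\varepsilon_h(u)\le4(2k-1)(k-2)=8k^2-20k+8 .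
\end{equation}

\emph{Lower bound.} Suppose no transversal triangle is rainbow. Let $u\in V$ and number the components so that $u\in A_1$; put $a_i=|A_i|$. For $g\in\{2,3,4\}$ let $X_g=N_g(u)\cap A_2$, $Y_g=N_g(u)\cap A_3$, $x_g=|X_g|$, $y_g=|Y_g|$. Then $x_g+y_g\le k$, $\sum x_g=a_2\ge k$ and $\sum y_g=a_3\ge k$. Let $g\ne h$ in $\{2,3,4\}$, $w\in X_g$, $z\in Y_h$. The color of $wz$ is not $1$ and the triangle $uwz$ is not rainbow, so $\chi(wz)$ is $g$ or $h$, and accordingly $z\in\mathcal C_g(u)$ or $w\in\mathcal C_h(u)$. If some $w\in X_g$ is outside $\mathcal C_h(u)$, then all $z\in Y_h$ are in $\mathcal C_g(u)$. So either all $(w,h)$ with $w\in X_g$ or all $(z,g)$ with $z\in Y_h$ are excess pairs, which gives at least $\min(x_g,y_h)$ of them. Such a pair $(t,j)$ determines $(g,h)$, which is $(\chi(ut),j)$ if $t\in A_2$ and $(j,\chi(ut))$ if $t\in A_3$. Therefore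
\[
\varepsilon_2(u)+\varepsilon_3(u)+\varepsilon_4(u)\ \ge\ L:=\sum_{g\ne h}\min(x_g,y_h).
\]
By symmetry let $x_2$ be the largest of the six numbers, so $\min(x_2,y_3)+\min(x_2,y_4)=y_3+y_4$. Since $y_2+y_4=a_3-y_3\ge k-y_3\ge x_3$, we have $\min(x_3,y_2)+\min(x_3,y_4)\ge\min(x_3,y_2+y_4)=x_3$. Since $y_2+y_3=a_3-y_4\ge k-y_4\geq x_4$, we have $\min(x_4,y_2)+\min(x_4,y_3)\ge x_4$. Hence
\[
L\ \ge\ y_3+y_4+x_3+x_4=a_2+a_3-(x_2+y_2)\ \ge\ a_2+a_3-k=3k+1-a_1=2k-\varepsilon_1(u).
\]
So $\sum_{h=1}^4\varepsilon_h(u)\ge2k$ for every $u$, and the left side of \eqref{eq:upper} is at least $2k(4k+1)=8k^2+2k$, a contradiction.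
\end{proof}

\subsection*{Four colors: the splice}
Let $U=\{u_2,u_3,u_4\}$ be a rainbow transversal triangle, each vertex named after the color of the opposite edge. Below $\{i,j,l\}=\{2,3,4\}$ always, so $\chi(u_iu_j)=l$. Removing its vertex of $U$ from a red component leaves a red graph of even order at most $2k-2$ and minimum degree at least $k-1$. It has a perfect matching by Dirac's theorem, or, if its order is $2$, because it is then an edge. With $N=4k-2$ the red degrees are at most $k\le2k-2=N/2-1$, so Theorem~\ref{thm:two}(a) gives an alternating cycle $D$ on $V\setminus U$. Let $f_i(d)=\chi(u_id)$ for $d\in D$. The edges of the triangle at $u_i$ have colors $j$ and $l$, so $f_i$ takes the values $1$ and $i$ exactly $k$ times each and the values $j$ and $l$ exactly $k-1$ times each.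

Suppose there is no properly colored Hamiltonian cycle. The splice that worked for five colors now gives a tie.
\begin{itemize}
\item[(Q1)] For all $d\in D$ and all $i\neq j$:\quad $f_i(d^*)\in\{i,l\}\iff f_j(d)\in\{1,i\}$.
\end{itemize}
Indeed, if $f_i(d^*)\in\{i,l\}$ and $f_j(d)\in\{j,l\}$, then $u_i\,d^*\cdots d\,u_j\,u_l\,u_i$ is properly colored, since $u_ju_l$ has color $i$ and $u_lu_i$ has color $j$. So the sets $\{d:f_i(d^*)\in\{i,l\}\}$ and $\{d:f_j(d)\in\{j,l\}\}$ are disjoint. Each has $2k-1$ elements and $|D|=4k-2$, so they are complementary, which is (Q1). To break the tie we cut twice.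
\begin{itemize}
\item[(Q2)] For each $i$, the sets $f_i^{-1}(j)$ and $f_i^{-1}(l)$ lie in different parity classes of $D$.
\end{itemize}
Suppose $d^*,e^*$ lie in the same parity class with $f_i(d^*)=j$ and $f_i(e^*)=l$. By (Q1) for the pair $(i,j)$, $f_j(d)\in\{j,l\}$, and by (Q1) for the pair $(i,l)$, $f_l(e)\in\{j,l\}$. Then $u_i\,d^*\cdots e\,u_l\,u_j\,d\cdots e^*\,u_i$ is properly colored: the colors at $u_i$ are $j$ and $l$, and $u_lu_j$ has color $i$. So no element of one set shares a class with an element of the other, and both sets are nonempty because $k\ge2$.

Let $W_0,W_1$ be the parity classes, each of size $2k-1$. By (Q2) we can write $\{2,3,4\}\setminus\{i\}=\{s_i,t_i\}$ so that on $W_0$ the function $f_i$ has values in $\{1,i,s_i\}$, with $s_i$ taken $k-1$ times, and on $W_1$ it has values in $\{1,i,t_i\}$, with $t_i$ taken $k-1$ times. Let $d\in W_0$, so $d^*\in W_1$. Negating both sides of (Q1), once with $j=s_i$ and once with $j=t_i$ and $d^*$ in place of $d$, we get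
\[
\text{(A)}\ \ f_i(d^*)=1\iff f_{s_i}(d)\notin\{1,i\},\qquad
\text{(B)}\ \ f_i(d)=1\iff f_{t_i}(d^*)\notin\{1,i\}.
\]
These relations count red edges. Let $\lambda_i$ and $\mu_i$ be the numbers of vertices of $W_0$ and of $W_1$ at which $f_i=1$, so $\lambda_i+\mu_i=k$. The map $i\mapsto s_i$ on $\{2,3,4\}$ has no fixed point, so it is a $3$-cycle, or it exchanges two elements and sends the third to one of them.

\emph{The map is a $3$-cycle.} On $W_0$ the values of $f_{s_i}$ lie in $\{1,s_i,s_{s_i}\}$, which does not contain $i$. So (A) reads $f_i(d^*)=1\iff f_{s_i}(d)\ne1$, and $\mu_i=2k-1-\lambda_{s_i}$. Summing over $i$ gives $3k=3(2k-1)$, so $k=1$.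

\emph{The map is not a $3$-cycle.} After renaming the colors, $s_2=3$, $s_3=2$, $s_4=2$, so $t_3=4$ and $t_4=3$. On $W_0$ the values of $f_2$ lie in $\{1,2,3\}$, with $3$ taken $k-1$ times; on $W_1$ the values of $f_4$ lie in $\{1,4,3\}$, with $3$ taken $k-1$ times. Hence
\begin{align*}
\text{(A), }i=4:&\quad f_4(d^*)=1\iff f_2(d)\ne1, & \mu_4&=2k-1-\lambda_2,\\
\text{(A), }i=3:&\quad f_3(d^*)=1\iff f_2(d)=2, & \mu_3&=(2k-1)-(k-1)-\lambda_2=k-\lambda_2,\\
\text{(B), }i=3:&\quad f_3(d)=1\iff f_4(d^*)=4, & \lambda_3&=(2k-1)-(k-1)-\mu_4=k-\mu_4.
\end{align*}
So $k=\lambda_3+\mu_3=2k-(\lambda_2+\mu_4)=2k-(2k-1)=1$.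

Both cases contradict $k\ge2$, so a properly colored Hamiltonian cycle exists for $c=4$. With the case $c=5$, $k=2$ above and Section~\ref{sec:choice}, this covers all odd $n$ with $c\ge3$. Together with Section~\ref{sec:even} it proves Theorem~\ref{thm:main}(i), and the proof of Theorem~\ref{thm:main} is complete.

\begin{thebibliography}{1}
\bibitem{source}
\emph{EDGE COLORED GRAPHS},
\texttt{http://repmus.ircam.fr/\allowbreak\_media/\allowbreak mamux/\allowbreak saisons/\allowbreak saison09-2009-2010/\allowbreak manoussakis-2010-03-12.pdf}
\end{thebibliography}
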